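\title{Jones' lemma for Lindel\"of open sets in locally compact $T_5$ spaces}

\begin{abstract}
Let $U$ be an open subset of a locally compact, hereditarily normal space, let $\kappa$ be the larger of $\aleph_0$ and the Lindel\"of degree of $U$, and let $D$ be a discrete subspace of the boundary of $U$. We prove in ZFC that $2^{|D|}\le 2^{\kappa}$. This is a version of Jones' lemma with ``separable'' replaced by ``Lindel\"of''. It confirms the conjecture that, if $2^{\aleph_0}<2^{\aleph_1}$, every open Lindel\"of subset of such a space has a boundary of countable spread. Under Martin's Axiom the inequality is exact for Lindel\"of $U$, and under MA${}+\neg$CH the conclusion of the conjecture fails.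
\end{abstract}

\section{Introduction}\label{sec:intro}

All spaces in this paper are Hausdorff. A space is $T_5$, or \emph{hereditarily normal}, if each of its subspaces is normal. The \emph{spread} of a space is the supremum of the cardinalities of its discrete subspaces, so a space has countable spread when all its discrete subspaces are countable. The \emph{Lindel\"of degree} $L(U)$ is the least cardinal $\kappa$ such that every open cover of $U$ has a subcover of size at most $\kappa$, and $U$ is \emph{Lindel\"of} if $L(U)\le\aleph_0$. The \emph{boundary} of an open set $U\subseteq X$ is $\overline U\setminus U$. Closures are taken in the ambient space $X$.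

How large can the boundary of a small open set be? If $X$ is metrizable and $U$ is Lindel\"of, then $U$ is separable, so $\overline U$ is second countable and the boundary has countable spread. If $X$ is only $T_5$ but $U$ is still separable, Jones' lemma (Lemma~\ref{lem:jones} below) gives $2^{|D|}\le 2^{\aleph_0}$ for every discrete $D\subseteq\overline U$. When $2^{\aleph_0}<2^{\aleph_1}$, for instance under CH, this forces $D$ to be countable. Outside metrizable spaces Lindel\"of does not imply separable, and one asks whether the covering property alone has the same effect. The following conjecture is posed in~\cite{problem}.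

\begin{quote}
\textbf{Conjecture.} \emph{$2^{\aleph_0}<2^{\aleph_1}$ implies that every open Lindel\"of subset of a locally compact $T_5$ space has a boundary of countable spread.}
\end{quote}

There is a reason for doubt. Jones' lemma counts subsets of a dense set, while a Lindel\"of, even compact, $T_5$ space can have arbitrarily large discrete subspaces (Example~\ref{ex:A}). The conjecture is nevertheless true, as a special case of an inequality of ZFC.

\begin{theorem}\label{thm:main}
Let $X$ be a locally compact $T_5$ space, let $U\subseteq X$ be open, let $\kappa=\max(L(U),\aleph_0)$, and let $D\subseteq\overline U\setminus U$ be a discrete subspace. Then $2^{|D|}\le 2^{\kappa}$.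
\end{theorem}

\begin{corollary}\label{cor:spread}
\begin{enumerate}
\item[(1)] If $2^{\aleph_0}<2^{\aleph_1}$, then every open Lindel\"of subset of a locally compact $T_5$ space has a boundary of countable spread.
\item[(2)] If $\kappa\ge\aleph_0$ and $2^{\kappa}<2^{\kappa^+}$, then every open set $U$ with $L(U)\le\kappa$ in a locally compact $T_5$ space has a boundary of spread at most $\kappa$.
\end{enumerate}
\end{corollary}

\begin{proof}
In (2), a discrete subspace $D$ of the boundary with $|D|\ge\kappa^+$ would give $2^{\kappa^+}\le 2^{|D|}\le 2^{\kappa}$ by Theorem~\ref{thm:main}. Part (1) is the case $\kappa=\aleph_0$.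
\end{proof}

To state how sharp the bound is, we need two notions. A \emph{Q-set} is a subset $Q$ of the Cantor set $2^{\omega}$ such that every subset of $Q$ is a relative $F_\sigma$, that is, a countable union of sets closed in $Q$. \emph{Martin's Axiom} (MA) asserts that for every partial order with the countable chain condition and every family of fewer than $2^{\aleph_0}$ dense subsets of it, some filter meets every set of the family.

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(1)] If there is a Q-set of infinite size $\mu$, then there is a locally compact $T_5$ space with a countable dense open subset whose boundary is a discrete subspace of size $\mu$.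
\item[(2)] Under MA, the following are equivalent for an infinite cardinal $\mu$:
\begin{enumerate}
\item[(a)] some open Lindel\"of subset of some locally compact $T_5$ space has a discrete subspace of size $\mu$ in its boundary;
\item[(b)] $2^{\mu}\le 2^{\aleph_0}$;
\item[(c)] $\mu<2^{\aleph_0}$.
\end{enumerate}
\end{enumerate}
\end{theorem}

So under MA the bound of Theorem~\ref{thm:main} is optimal for Lindel\"of $U$. Under MA${}+\neg$CH, condition (c) holds for $\mu=\aleph_1$ and the conclusion of the conjecture fails. Its cardinal hypothesis therefore cannot simply be dropped.

The proof of Theorem~\ref{thm:main} is a counting argument, like that of Jones' lemma; it needs no guessing principle such as the Devlin--Shelah weak diamond. Each subset of $D$ is coded, not by a subset of a dense set, but by at most $\kappa$ open sets drawn from a fixed family (Section~\ref{sec:coding}). Local compactness keeps that family as small as $D$ (Section~\ref{sec:family}). Section~\ref{sec:first} shows the mechanism in one nonseparable case.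

\section{Separated sets and Jones' lemma}\label{sec:jones}

Two subsets $H,K$ of $X$ are \emph{separated} if $\overline H\cap K=\emptyset=H\cap\overline K$. A space is $T_5$ if and only if any two separated sets have disjoint open neighborhoods. Indeed, if $H,K$ are separated, they lie in the open subspace $X\setminus(\overline H\cap\overline K)$, where the traces of $\overline H$ and $\overline K$ are disjoint and closed, so normality of this subspace separates them. Conversely, two disjoint relatively closed subsets of a subspace are separated in $X$. Since disjoint open sets $G,G'$ satisfy $\overline G\cap G'=\emptyset$, we obtain the form of $T_5$ used throughout: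
\begin{enumerate}
\item[(S)] if $X$ is $T_5$ and $H,K\subseteq X$ are separated, there is an open $G\supseteq H$ with $\overline G\cap K=\emptyset$.
\end{enumerate}
We also use a fact valid in every space:
\begin{enumerate}
\item[(C)] if $V$ is open and $x\in V\cap\overline S$, then $x\in\overline{V\cap S}$.
\end{enumerate}
It holds because, for each open $N\ni x$, the neighborhood $N\cap V$ of $x$ meets $S$.

\begin{lemma}[Jones' lemma for $T_5$ spaces]\label{lem:jones}
Let $X$ be $T_5$, let $S\subseteq X$, and let $D\subseteq\overline S$ be a discrete subspace. Then $2^{|D|}\le 2^{|S|}$.
\end{lemma}

\begin{proof}
Let $A\subseteq D$. Each point of $D$ has a neighborhood containing no other point of $D$, so $A$ and $D\setminus A$ are separated. By (S) there is an open $V_A\supseteq A$ with $\overline{V_A}\cap(D\setminus A)=\emptyset$. By (C), $A\subseteq\overline{V_A\cap S}$. Hence $A=D\cap\overline{V_A\cap S}$, and the map $A\mapsto V_A\cap S$ is one-to-one.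
\end{proof}

The proof recovers $A$ as the set of points of $D$ in the closure of a code. Applied with $S=U$ it gives only $2^{|D|}\le 2^{|U|}$, and the Lindel\"of property does not bound the number of codes $V_A\cap U$.

\begin{example}\label{ex:A}
For an uncountable cardinal $\tau$ let $A(\tau)=\tau\cup\{\infty\}$ be the one-point compactification of the discrete space $\tau$: the neighborhoods of $\infty$ are the cofinite sets that contain it. This compact space is $T_5$. Let $H,K$ be separated. If $\infty\notin H\cup K$, both sets are open. If $\infty\in H$, then $\infty\notin\overline K$, so $K$ is a finite set of isolated points, hence clopen. The dense open set $\tau$ is discrete, so $A(\tau)$ is not separable, has $2^{\tau}$ open subsets, and has spread $\tau$.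
\end{example}

Thus Lemma~\ref{lem:jones} becomes false if $|S|$ is replaced by $L(S)$: take $S=X=A(\tau)$, $D=\tau$ and $\tau\ge 2^{\aleph_0}$. A Lindel\"of version can hold only for sets $D$ that lie outside $U$.

\section{A first nonseparable case}\label{sec:first}

A compact open set has empty boundary. The simplest way to build a candidate counterexample from Example~\ref{ex:A} is therefore to take
\[
U=A(\tau)\times\omega ,
\]
a topological sum of countably many copies of $A(\tau)$. It is locally compact, Lindel\"of and not separable, and one can attach a large discrete boundary to it.

\begin{example}\label{ex:plank}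
Let $X=\bigl(A(\tau)\times(\omega+1)\bigr)\setminus\{(\infty,\omega)\}$, where $\omega+1$ is a convergent sequence with its limit $\omega$. As an open subspace of a compact space, $X$ is locally compact. The set $U$ is open and dense in $X$, and its boundary $D=\tau\times\{\omega\}$ is discrete of size $\tau$. But $X$ is not $T_5$. The sets $Y=\{\infty\}\times\omega$ and $D$ are disjoint and closed. An open $G\supseteq Y$ omits only finitely many points $(\alpha,n)$ for each $n$, so it contains $\{\alpha\}\times\omega$ for all but countably many $\alpha$, and for these $\alpha$ we have $(\alpha,\omega)\in\overline G$. So (S) fails for $Y$ and $D$.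
\end{example}

The failure does not depend on how the boundary is attached.

\begin{proposition}\label{prop:first}
Suppose that $U=A(\tau)\times\omega$ is an open subspace of a $T_5$ space $X$ and that $D\subseteq\overline U\setminus U$ is discrete. Then $2^{|D|}\le 2^{\aleph_0}$.
\end{proposition}

\begin{proof}
Let $Y=\{\infty\}\times\omega$ and $D_1=D\setminus\overline Y$. Then $\overline Y\cap D_1=\emptyset$, and $Y\cap\overline{D_1}=\emptyset$ because $D_1$ lies in the closed set $X\setminus U$. By (S) there is an open $G\supseteq Y$ with $\overline G\cap D_1=\emptyset$. The set $U\setminus G$ is finite in each copy of $A(\tau)$, hence countable. By (C) applied to the open set $X\setminus\overline G$, each point of $D_1$ lies in $\overline{U\setminus\overline G}\subseteq\overline{U\setminus G}$. So $D$ lies in the closure of the countable set $Y\cup(U\setminus G)$, and Lemma~\ref{lem:jones} applies.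
\end{proof}

The mechanism is this. A part $Y$ of $U$ whose closure misses some boundary points is separated from them, since they lie outside the open set $U$. Hereditary normality expands $Y$ to an open set $G$ whose closure still misses them. What $G$ leaves uncovered is closed in $U$, so the covering property of $U$ makes it small. For a general $U$ two things change. There is no evident choice of $Y$, so we let $Y$ depend on the subset $A\subseteq D$ to be coded. And $U\setminus G$ need not be countable, but it is covered by few open sets, and these open sets will be the code.

\section{Coding subsets of $D$ by few open sets}\label{sec:coding}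

To count codes we must fix in advance the family from which their members are drawn. The next definition says what the family has to do.

\begin{definition}\label{def:sep}
Let $D\subseteq X$. A family $\mathcal W$ of open subsets of $X$ is \emph{separating for $D$} if for every $A\subseteq D$ there is an open set $V\supseteq A$ such that every $d\in D\setminus A$ lies in a member of $\mathcal W$ disjoint from $V$.
\end{definition}

The set $V$ is arbitrary; only the neighborhoods of the points of $D\setminus A$ must come from $\mathcal W$.

\begin{lemma}\label{lem:coding}
Let $X$ be $T_5$, let $U\subseteq X$ be open, let $\kappa,\nu$ be infinite cardinals with $L(U)\le\kappa$, and let $D\subseteq\overline U\setminus U$. If there is a separating family $\mathcal W$ for $D$ with $|\mathcal W|\le\nu$, then $2^{|D|}\le\nu^{\kappa}$.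
\end{lemma}

\begin{proof}
Fix $A\subseteq D$. Choose an open $V\supseteq A$ and, for each $d\in D\setminus A$, a set $W_d\in\mathcal W$ with $d\in W_d$ and $W_d\cap V=\emptyset$. Put
\[
Y=U\setminus\bigcup_{d\in D\setminus A}W_d .
\]
The family $\{W_d:d\in D\setminus A\}$ already determines $A$, since one has $A=D\setminus\bigcup_d W_d$, but it may have $|D|$ members, and counting such families gives nothing. We cut it down to size $\kappa$.

The sets $Y$ and $D\setminus A$ are separated. Each $d\in D\setminus A$ has the neighborhood $W_d$, which misses $Y$, so $\overline Y\cap(D\setminus A)=\emptyset$. The closed set $X\setminus U$ contains $D\setminus A$ and misses $Y$, so $Y\cap\overline{D\setminus A}=\emptyset$. By (S) there is an open $G\supseteq Y$ with $\overline G\cap(D\setminus A)=\emptyset$.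

The sets $G$ and $W_d$ ($d\in D\setminus A$) cover $U$. Since $L(U)\le\kappa$, there is a subfamily $\mathcal S_A\subseteq\{W_d:d\in D\setminus A\}$ with $|\mathcal S_A|\le\kappa$ and $U\subseteq G\cup\bigcup\mathcal S_A$. The members of $\mathcal S_A$ need no longer cover $D\setminus A$, but $A$ can be read off from what they leave of $U$:
\begin{equation}\label{eq:decode}
A=D\cap\overline{U\setminus\textstyle\bigcup\mathcal S_A}.
\end{equation}
For the inclusion $\subseteq$, the members of $\mathcal S_A$ miss $V$, so $V\cap U\subseteq U\setminus\bigcup\mathcal S_A$, and each $d\in A$ lies in $V\cap\overline U$, hence in $\overline{V\cap U}$ by (C). For the inclusion $\supseteq$, we have $U\setminus\bigcup\mathcal S_A\subseteq G$, and $\overline G$ misses $D\setminus A$.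

By \eqref{eq:decode} the map $A\mapsto\mathcal S_A$ is one-to-one. A nonempty subfamily of $\mathcal W$ of size at most $\kappa$ is the range of a function from $\kappa$ to $\mathcal W$, so there are at most $\nu^{\kappa}+1=\nu^{\kappa}$ codes.
\end{proof}

If $X$ is $T_5$ and $D$ is discrete, any union of open local bases at the points of $D$ is separating for $D$: take $V=V_A$ from the proof of Lemma~\ref{lem:jones}, whose closure misses $D\setminus A$. This settles the conjecture for first countable $X$, even without local compactness. If $D$ is a discrete subspace of size $\aleph_1$ in the boundary of a Lindel\"of open set, there is a separating family of size at most $\aleph_1$, and Lemma~\ref{lem:coding} gives $2^{\aleph_1}\le\aleph_1^{\aleph_0}\le(2^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$.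

\section{Small separating families in locally compact spaces}\label{sec:family}

In general local bases are too large. The point $\infty$ of $A(\tau)$ has no local base of size $\mu<\tau$: the members of a local base intersect in $\{\infty\}$, while $\mu$ cofinite sets omit at most $\max(\mu,\aleph_0)<\tau$ points. We need a separating family of size $|D|$, so its members should be described by finitely many points of $D$.

If $V$ is obtained by separating $A$ from $D\setminus A$, we know only that $\overline V$ misses each $d\in D\setminus A$, and we have no control over the neighborhood of $d$ that witnesses it. We therefore ask more of $V$. We enlarge each $d$ to a compact set $Z_d$, cut out by $|D|$ closed conditions, such that the sets $Z_d$ are still separated from one another in every combination. If $\overline V$ misses $Z_d$, compactness reduces the conditions to finitely many, and these describe a neighborhood of $d$ that misses $V$.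

We use the basic property of a locally compact Hausdorff space: if $x\in O$ and $O$ is open, there is an open $B$ with $x\in B$, $\overline B\subseteq O$ and $\overline B$ compact.

\begin{lemma}\label{lem:family}
Let $X$ be a locally compact $T_5$ space and let $D\subseteq X$ be an infinite discrete subspace. Then there is a separating family $\mathcal W$ for $D$ with $|\mathcal W|\le|D|$.
\end{lemma}

\begin{proof}
For $d\in D$ take an open set that meets $D$ only in $d$, and apply the basic property twice to get open sets $B_d,O_d$ with
\[
d\in B_d,\qquad \overline{B_d}\subseteq O_d,\qquad \overline{B_d}\ \text{compact},\qquad \overline{O_d}\cap D=\{d\}.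
\]
For $d\in D$ and finite $a\subseteq D\setminus\{d\}$ put
\[
W(d,a)=B_d\setminus\bigcup_{e\in a}\overline{O_e}.
\]
This set is open, and it contains $d$ because $d\notin\overline{O_e}$ for $e\ne d$. Let $\mathcal W$ be the family of all the sets $W(d,a)$. An infinite set $D$ has $|D|$ finite subsets, so $|\mathcal W|\le|D|$.

For $d\in D$ put
\[
Z_d=\overline{B_d}\setminus\bigcup_{e\in D\setminus\{d\}}O_e .
\]
Then $d\in Z_d\subseteq O_d$, and $Z_d\cap O_e=\emptyset$ for $e\neq d$.

Fix $A\subseteq D$, and let $H=\bigcup_{d\in A}Z_d$ and $K=\bigcup_{d\in D\setminus A}Z_d$. The open set $\bigcup_{d\in A}O_d$ contains $H$ and misses $K$, so $H\cap\overline K=\emptyset$. The open set $\bigcup_{d\in D\setminus A}O_d$ contains $K$ and misses $H$, so $\overline H\cap K=\emptyset$. By (S) there is an open $V\supseteq H$ with $\overline V\cap K=\emptyset$, and $V\supseteq A$ because $d\in Z_d$.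

Let $d\in D\setminus A$. The set $\overline V\cap\overline{B_d}$ is compact and misses $Z_d$, so it is covered by the open sets $O_e$ with $e\neq d$. Choose a finite $a\subseteq D\setminus\{d\}$ with $\overline V\cap\overline{B_d}\subseteq\bigcup_{e\in a}O_e$. A point of $V\cap W(d,a)$ would lie in $\overline V\cap\overline{B_d}$ and in no $O_e$ with $e\in a$. Hence $W(d,a)$ is a member of $\mathcal W$ that contains $d$ and misses $V$.
\end{proof}

Two sets are attached to each point because they serve different ends. The inclusion $\overline{B_d}\subseteq O_d$ makes $H$ and $K$ separated, and $\overline{O_e}\cap D=\{e\}$ makes $W(d,a)$ a neighborhood of $d$.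

\section{Proof of Theorem~\ref{thm:main} and the role of the hypotheses}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $D$ is finite, then $2^{|D|}$ is finite and there is nothing to prove. Let $D$ be infinite. Every infinite $D'\subseteq D$ is a discrete subspace of the boundary of $U$, so Lemmas~\ref{lem:family} and~\ref{lem:coding}, with $\nu=|D'|$, give
\begin{equation}\label{eq:power}
2^{|D'|}\le|D'|^{\kappa}.
\end{equation}
The right side still depends on $D'$, and we remove this dependence by using \eqref{eq:power} twice. If $|D|\ge 2^{\kappa}$, choose $D'\subseteq D$ of size $2^{\kappa}$. Then \eqref{eq:power} reads $2^{2^{\kappa}}\le(2^{\kappa})^{\kappa}=2^{\kappa\cdot\kappa}=2^{\kappa}$, which contradicts Cantor's theorem. So $|D|<2^{\kappa}$, and \eqref{eq:power} for $D'=D$ gives $2^{|D|}\le|D|^{\kappa}\le(2^{\kappa})^{\kappa}=2^{\kappa}$.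
\end{proof}

Local compactness is used only in Lemma~\ref{lem:family}, and the bound on $L(U)$ only in the choice of $\mathcal S_A$. Hereditary normality is used once in each lemma. In Example~\ref{ex:plank} with $\tau\ge 2^{\aleph_0}$ the conclusion of the theorem fails. There the open sets $\{\alpha\}\times(\omega+1)$, $\alpha<\tau$, are pairwise disjoint and form a separating family of size $|D|$, so the step that breaks is the use of (S) in Lemma~\ref{lem:coding}. The inclusion $D\subseteq\overline U$ gives one half of \eqref{eq:decode}. That $U$ is open and misses $D$ makes $Y$ and $D\setminus A$ separated. We saw after Example~\ref{ex:A} that $D$ must miss $U$, and the next example shows that $U$ must be open.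

\begin{example}\label{ex:notopen}
Let $M=\tau\times(\omega+1)$ be the topological sum of $\tau$ copies of $\omega+1$, with $\tau$ infinite, and let $X=M\cup\{\infty\}$ be its one-point compactification. Every neighborhood of $\infty$ contains all but finitely many of the copies. The space $X$ is $T_5$. Let $H,K$ be separated. If $\infty\notin H\cup K$, separate them in the metrizable open subspace $M$. If $\infty\in H$, then $\infty\notin\overline K$, so $K$ lies in a union $M_0$ of finitely many copies, which is clopen and metrizable; separate $H\cap M_0$ from $K$ in $M_0$ and add $X\setminus M_0$ to the neighborhood of $H\cap M_0$. The set $U=(\tau\times\omega)\cup\{\infty\}$ is Lindel\"of, since each neighborhood of $\infty$ contains all but countably many of its points. It is not open, and $\overline U\setminus U=\tau\times\{\omega\}$ is discrete of size $\tau$, which is arbitrary.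
\end{example}

\begin{remark}\label{rem:best}
The bound in Corollary~\ref{cor:spread}(2) is best possible for every infinite $\kappa$. The topological sum of $\kappa$ copies of $\omega+1$ is locally compact and metrizable, hence $T_5$. Its set $U$ of isolated points is open and discrete of size $\kappa$, so $L(U)=\kappa$, and the boundary of $U$ is discrete of size $\kappa$.
\end{remark}

\section{Q-sets and the proof of Theorem~\ref{thm:sharp}}\label{sec:sharp}

Every countable subset of $2^{\omega}$ is a Q-set, since its subsets are countable unions of points. A Q-set of size $\mu$ satisfies $2^{\mu}\le 2^{\aleph_0}$, because $2^{\omega}$ has $2^{\aleph_0}$ closed subsets and hence $2^{\aleph_0}$ sequences of them. This is the inequality of Theorem~\ref{thm:main}, which suggests using a Q-set as the boundary. We let it be a set of branches of the binary tree $2^{<\omega}$ of finite $0$--$1$ sequences. For $q\in 2^{\omega}$, $q\restriction j$ is the initial segment of $q$ of length $j$. The sets $\{r\in2^{\omega}:r\restriction m=q\restriction m\}$, $m<\omega$, form a local base at $q$ in the Cantor set.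

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(1)]
Let $Q\subseteq 2^{\omega}$ be a Q-set of size $\mu$. Let $U=2^{<\omega}$ and $X=U\cup Q$. The points of $U$ are isolated, and the basic neighborhoods of $q\in Q$ are
\[
N(q,m)=\{q\}\cup\{q\restriction j:j\ge m\}\qquad(m<\omega).
\]
Each $N(q,m)$ is open and is a sequence converging to $q$ together with its limit, hence compact. If $q\ne r$ and $q\restriction m\neq r\restriction m$, then $N(q,m)\cap N(r,m)=\emptyset$, and a node of length $j$ lies in no $N(q,j+1)$. So $X$ is Hausdorff and locally compact. The set $U$ is countable, open and dense, and its boundary $Q$ is discrete in $X$ because $N(q,0)\cap Q=\{q\}$. It remains to prove that $X$ is $T_5$.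

\emph{Disjoint subsets of $Q$ have disjoint open neighborhoods.} It suffices to treat $H'\subseteq Q$ and $K'=Q\setminus H'$. We must choose levels $m(q)$ so that $N(q,m(q))\cap N(r,m(r))=\emptyset$ whenever $q\in H'$ and $r\in K'$. The difficulty is that $q$ may be a limit of $K'$ in the Cantor set, so that no single level keeps $q$ away from all of $K'$. The Q-set property lets us rank the points, so that each point has to avoid only the points of the other side whose rank is no larger than its own.

Write $H'=\bigcup_nF_n$ and $K'=\bigcup_nE_n$, where $F_n$ and $E_n$ are closed in $Q$ for the Cantor set topology; replacing them by finite unions, we may take both sequences increasing. For $q\in H'$ let $n(q)=\min\{n:q\in F_n\}$. Since $q\notin E_{n(q)}$ and $E_{n(q)}$ is closed in $Q$, there is $m(q)$ such that no member of $E_{n(q)}$ extends $q\restriction m(q)$. For $r\in K'$ let $n(r)=\min\{n:r\in E_n\}$, and choose in the same way $m(r)$ such that no member of $F_{n(r)}$ extends $r\restriction m(r)$.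

Suppose that $q\in H'$, $r\in K'$ and $N(q,m(q))$ meets $N(r,m(r))$. A common point is a node, of some length $j\ge\max(m(q),m(r))$, so $q\restriction j=r\restriction j$. If $n(q)\le n(r)$, then $q\in F_{n(q)}\subseteq F_{n(r)}$ and $q$ extends $r\restriction m(r)$, contrary to the choice of $m(r)$. If $n(r)\le n(q)$, then $r\in E_{n(r)}\subseteq E_{n(q)}$ and $r$ extends $q\restriction m(q)$, contrary to the choice of $m(q)$. Hence $\bigcup_{q\in H'}N(q,m(q))$ and $\bigcup_{r\in K'}N(r,m(r))$ are disjoint open neighborhoods of $H'$ and $K'$.

\emph{Separated sets have disjoint open neighborhoods.} Let $H,K\subseteq X$ be separated, and let $O_H,O_K$ be disjoint open neighborhoods of $H\cap Q$ and $K\cap Q$. Put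
\[
G_H=(O_H\setminus\overline K)\cup(H\cap U),\qquad G_K=(O_K\setminus\overline H)\cup(K\cap U).
\]
Both sets are open, since the points of $U$ are isolated. We have $H\subseteq G_H$ because $H\cap Q\subseteq O_H$ and $H\cap\overline K=\emptyset$, and $K\subseteq G_K$ by symmetry. Finally $G_H\cap G_K=\emptyset$: the set $O_H\setminus\overline K$ misses $O_K$ and $K$, and $H\cap U$ misses $O_K\setminus\overline H$ and $K$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(2)]
The implication (a)$\Rightarrow$(b) is Theorem~\ref{thm:main} with $\kappa=\aleph_0$. The implication (b)$\Rightarrow$(c) follows from Cantor's theorem, since $\mu<2^{\mu}\le 2^{\aleph_0}$. Neither uses MA. For (c)$\Rightarrow$(a), MA implies that every subset of a set of reals of size less than $2^{\aleph_0}$ is a relative $F_\sigma$ of that set~\cite{MS}. Identifying $2^{\omega}$ with a set of reals, we see that any subset of $2^{\omega}$ of size $\mu$ is a Q-set. Part (1) then gives a locally compact $T_5$ space with a countable, hence Lindel\"of, open set whose boundary is discrete of size $\mu$.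
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Applications of some strong set-theoretic axioms to locally compact $T_5$ and hereditarily scwH spaces},
\texttt{https://www.impan.pl/shop/publication/transaction/download/product/88297}.

\bibitem{MS}
Martin and Solovay, \emph{Internal Cohen extensions}, Ann. Math. Logic 2 (1970).

\end{thebibliography}
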